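# When is the Fourier transform of a highest weight orbit a function?

## 1. Theorems A and B

The data are these: a local field $E$ with a nontrivial additive character $\psi$; a split semi-simple (connected) group $\mathbf G$ over $E$; an irreducible representation of $\mathbf G$ on a finite-dimensional space $\mathbf V$; the orbit $\mathbf X\subset\mathbf V$ of a highest weight vector; a $\mathbf G$-invariant, nowhere vanishing top-degree form $\omega$ on $\mathbf X$, defined over $E$. For a Schwartz function $g$ on $\mathbf V(E)$ put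
$$\delta_\omega(g)=\int_{\mathbf X(E)}g\,|\omega| ,$$
and let $F=\mathcal F(\delta_\omega)$ be the Fourier transform, a distribution on $\mathbf V^\vee(E)$. Conjecture 2.1 of "An Algebraic Integration" (https://github.com/OSGReadingGroup/osgreadinggroup.github.io) says: if $\overline{\mathbf X}\ne\mathbf V$, then $F$ is given by a locally $L^1$ function.

**Theorem A.** Let $E$ be any local field (of any characteristic), $m\ge2$, $\mathbf G=SL_m\times SL_m$, and $\mathbf V=M_m$ with $(g,h)\cdot x=gxh^T$. Then $\mathbf X$ is the variety of rank one matrices, so $\overline{\mathbf X}\neq\mathbf V$; an invariant $\omega$ exists; and $\mathcal F(\delta_\omega)$ is a nonzero positive measure supported on $\{\det\xi=0\}$. Hence it is not given by a locally $L^1$ function, and Conjecture 2.1 is false over every local field.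

**Theorem B.** Let $E$ be $\mathbb R$, $\mathbb C$ or a finite extension of $\mathbb Q_p$. Let $\mathbf V$ be nontrivial, and assume that an invariant $\omega$ exists. Put $N=\dim\mathbf X-1$, and let $d\in\mathbb Z$ be defined by $h_t^*\omega=t^d\omega$, where $h_t(x)=tx$.

1. If $2d\le N+1$, then $F$ is locally $L^1$. More precisely, $F\in L^p_{loc}$ for all $p\in[1,2]$ with $p(2d-N)<2$.
2. If $2d\ge N+1$, then $F\notin L^2_{loc}$.
3. If $2d\ge N+2$, then $F$ is not given by a locally $L^1$ function.

Consequently $F\in L^1_{loc}\iff 2d\le N+1$, and $F\in L^2_{loc}\iff 2d\le N$.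

**Corollary (characteristic 0).** "Holds" means that $F$ is locally $L^1$. Here $\lambda$ is the highest weight, $\mathbf P$ the stabilizer of the highest weight line, $2\rho_{\mathbf P}$ the sum of the roots of its unipotent radical, $\Phi^+$ the set of positive roots and $\rho$ half their sum.

- $\lambda=2\rho_{\mathbf P}$ ($d=1$): it always holds.
- $\lambda=\rho$ ($d=2$, $N=|\Phi^+|$): it holds if and only if $|\Phi^+|\ge3$.
- Adjoint representation of a simple $\mathbf G$ ($2d=N+1$): it holds, but $F\notin L^2_{loc}$.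
- $\mathrm{Sym}^kE^m$ for $SL_m$, $k\mid m$, $k\ge2$ ($d=m/k$, $N=m-1$): it holds.
- $\Lambda^kE^m$ for $SL_m$, $2\le k\le m-2$ ($d=m$, $N=k(m-k)$): it fails for $\min(k,m-k)=2$; for $\min(k,m-k)=3$ it holds if and only if $m\ge8$; for $\min(k,m-k)\ge4$ it holds.
- Split $SO_n$ on $E^n$, $n\ge4$ ($d=N=n-2$): it fails. It also fails for the $27$ of $E_6$ ($d=12$, $N=16$) and the $56$ of $E_7$ ($d=18$, $N=27$).

So there are counterexamples with $\mathbf G$ simple as well. If $\mathbf V$ is trivial, $\mathbf X$ is a point and $F$ is a continuous function, so nothing is lost by excluding that case in Theorem B. From now on $n=\dim\mathbf V$, $V=\mathbf V(E)$, $V^\vee=\mathbf V^\vee(E)$, $X=\mathbf X(E)$.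

## 2. The cone $\mathbf X$, the degree $d$, and the measure $|\omega|$

**Sizes.** $|\cdot|$ is the normalized absolute value: multiplication by $t$ scales Haar measure on $E$ by $|t|$. So $|z|=z\bar z$ on $\mathbb C$. On $E^k$, $\|\cdot\|$ is the max norm (nonarchimedean $E$), the Euclidean norm ($\mathbb R$), or the square of the Hermitian norm ($\mathbb C$). Then $\|tv\|=|t|\|v\|$, $\|a+b\|\le2(\|a\|+\|b\|)$, and $\mathrm{vol}\{\|v\|\le r\}\asymp r^k$ for $r$ in the value group. "Smooth" means locally constant when $E$ is nonarchimedean; $\mathcal S$ denotes Schwartz functions (smooth with compact support in the nonarchimedean case). Constants $c,C>0$ may change from line to line, and $C_M$ depends also on $M$.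

**Measures and distributions.** If $\omega=b\,dx_1\wedge\dots\wedge dx_k$ in local coordinates, then $|\omega|=|b|\,dx_1\cdots dx_k$; the change of variables formula makes this independent of the coordinates. Put $\hat\varphi(x)=\int\varphi(\xi)\psi(\langle x,\xi\rangle)\,d\xi$ and $\mathcal F(T)(\varphi)=T(\hat\varphi)$. If $T$ is a finite measure, $\mathcal F(T)$ is the bounded continuous function $\xi\mapsto\int\psi(\langle x,\xi\rangle)\,dT(x)$. "$F$ is given by the locally $L^1$ function $f$" means $F(\varphi)=\int f\varphi$ for all smooth compactly supported $\varphi$. On $E$, the function $|\xi|^{-1/2}$ defines such a distribution, while $\delta_0$ is not of this kind: $f$ would vanish a.e. off $0$, hence a.e.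

In the rest of this section $E$ has characteristic $0$ and $\lambda\neq0$.

**The cone.** The torus acts on the highest weight vector $v$ through $\lambda\ne0$, so the scalar multiples of $v$ lie in the orbit and $\mathbf X$ is stable under homotheties. Its image in $\mathbb P(\mathbf V)$ is the closed orbit $\mathbf Z\cong\mathbf G/\mathbf P$, which is smooth and projective. So $\mathbf X$ is the full preimage of $\mathbf Z$ in $\mathbf V\setminus0$: a punctured cone, and a $\mathbb G_m$-torsor over $\mathbf Z$. Hence $N=\dim\mathbf Z$. If $N$ were $0$, the line of $v$ would be $\mathbf G$-stable, so $\mathbf V$ would be a line with trivial action; thus $N\ge1$. As $\mathbf Z$ is closed, $X$ is a closed embedded analytic submanifold of $V\setminus0$ of dimension $N+1$. The set $\mathbf Z(E)$ is compact, and nonempty because $v$ is rational. Each point of $\mathbf Z(E)$ lifts to $X$.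

**The degree.** The ratio of two invariant nowhere vanishing top forms on $\mathbf X$ is an invariant function on a homogeneous space, hence constant; so $\omega$ is unique up to scalars. As $h_t$ commutes with $\mathbf G$, $h_t^*\omega=c(t)\omega$ with $c:\mathbb G_m\to\mathbb G_m$ a homomorphism, so $c(t)=t^d$. With $\mu=|\omega|$ this reads
$$\int g\,d\mu=|t|^d\int g(tx)\,d\mu(x).\tag{1}$$

**The degree through weights.** *Claim: $d\lambda=2\rho_{\mathbf P}$. Conversely, if $2\rho_{\mathbf P}\in\mathbb Z\lambda$, then $\omega$ exists.* The tangent space $T_v\mathbf X=\mathrm{Lie}(\mathbf G)v$ has the basis $v$ and $e_{-\alpha}v$, with $\alpha$ running over the $N$ roots of the unipotent radical of $\mathbf P$. For $s$ in the torus, $h_{\lambda(s)^{-1}}\circ s$ fixes $v$ and multiplies $\omega$ by $\lambda(s)^{-d}$ under pullback. On $T_v\mathbf X$ it fixes $v$ and multiplies $e_{-\alpha}v$ by $\alpha(s)^{-1}$, so its determinant is $2\rho_{\mathbf P}(s)^{-1}$. Comparing, $d\lambda=2\rho_{\mathbf P}$. Conversely, let $2\rho_{\mathbf P}=d\lambda$.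 The space $T_v\mathbf X$ is constant along the ray of $v$, so $\mathbf P$ acts on it, and the determinant is the character $(N+1)\lambda-2\rho_{\mathbf P}=(N+1-d)\lambda$ of $\mathbf P$ (a character of $\mathbf P$ is determined on the torus). It is trivial on the stabilizer of $v$, which is the kernel of $\lambda$ on $\mathbf P$. So a nonzero rational element of $\Lambda^{N+1}T_v^*\mathbf X$ spreads to an invariant form on $\mathbf X$, defined over $E$.

In particular $d\ge1$: pair $d\lambda=2\rho_{\mathbf P}$ with half the sum of the positive coroots; a nonzero dominant weight pairs positively with it, and so does each of the $N\ge1$ positive roots in $2\rho_{\mathbf P}$.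

**The degree through the canonical bundle.** *Claim: $K_{\mathbf Z}\cong\mathcal O_{\mathbf Z}(-d)$.* Let $e$ be the Euler field, generating the homotheties. The $N$-form $\iota_e\omega$ is killed by $\iota_e$ and homogeneous of degree $d$. For a local section $\sigma$ of $\mathbf X\to\mathbf Z$, i.e. a nowhere vanishing local section of $\mathcal O(-1)$, the form $\sigma^*\iota_e\omega$ is a nowhere vanishing section of $K_{\mathbf Z}$, and replacing $\sigma$ by $f\sigma$ multiplies it by $f^d$. So $\sigma^{\otimes d}\mapsto\sigma^*\iota_e\omega$ is an isomorphism $\mathcal O(-d)\to K_{\mathbf Z}$.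

**Derivation of the Corollary from Theorem B.** If $\lambda=2\rho_{\mathbf P}$, then $d=1$ and $2\le N+1$. If $\lambda=\rho$, then $\mathbf P$ is a Borel subgroup, $2\rho_{\mathbf P}=2\rho$, $d=2$, and $4\le|\Phi^+|+1$ means $|\Phi^+|\ge3$.

In the adjoint case $\mathbf X$ is the minimal nilpotent orbit. Its Kirillov form $\Omega_x([a,x],[b,x])=\mathrm{Kil}(x,[a,b])$ is well defined and nondegenerate, because $\mathrm{Kil}(x,[a,b])=\mathrm{Kil}([x,a],b)$ vanishes for all $b$ only if $[x,a]=0$. As $t[a,x]=[a,tx]$, $h_t^*\Omega=t\,\Omega$. So $\omega=\Omega^{(N+1)/2}$ and $d=(N+1)/2$.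

For $SL_m$ write weights in $\varepsilon_1,\dots,\varepsilon_m$ modulo $\sum\varepsilon_i=0$. For $\mathrm{Sym}^k$: $\lambda=k\varepsilon_1$ and $2\rho_{\mathbf P}=\sum_{j>1}(\varepsilon_1-\varepsilon_j)=m\varepsilon_1$, so $d=m/k$; and $2m/k\le m$ as $k\ge2$. For $\Lambda^k$: $\sum_{i\le k<j}(\varepsilon_i-\varepsilon_j)=m(\varepsilon_1+\dots+\varepsilon_k)$, so $d=m$, $N=k(m-k)$. Minimum $2$: $2m>2(m-2)+1$. Minimum $3$: $2m\le3(m-3)+1\iff m\ge8$. Minimum at least $4$: $m\ge8$ and $N+1\ge4(m-4)+1\ge2m$. For $SO_n$: $\lambda=\varepsilon_1$, and summing $\varepsilon_1\pm\varepsilon_j$ ($j>1$), together with $\varepsilon_1$ when $n$ is odd, gives $2\rho_{\mathbf P}=(n-2)\varepsilon_1$; and $2(n-2)>n-1$ for $n\ge4$.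

For the $27$ and the $56$, $\lambda=\omega_k$ is a fundamental weight whose simple root has coefficient $1$ in the highest root. Normalize $(\alpha,\alpha)=2$ for all roots. Recall the standard identity $\sum_{\alpha>0}(\alpha,x)^2=h\,(x,x)$, $h$ the Coxeter number. For $x=\omega_k$ each $(\alpha,\omega_k)$ is $0$ or $1$, and it is $1$ exactly for the $N$ roots in $2\rho_{\mathbf P}$. So $N=h(\omega_k,\omega_k)$, while $N=(2\rho_{\mathbf P},\omega_k)=d(\omega_k,\omega_k)$. Hence $d=h$, which is $12$ for $E_6$ and $18$ for $E_7$. Removing the node leaves $D_5$, resp. $E_6$, so $N=36-20=16$, resp. $63-36=27$; and $24>17$, $36>28$. $\square$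

In all the failing items of the last two bullets, $n>N+1$, so $\overline{\mathbf X}\ne\mathbf V$ there.

## 3. Two computations by hand: binary quadratic forms and rank one matrices

**Binary quadratic forms.** Let $E$ have characteristic $0$, $\mathbf G=SL_2$, $\mathbf V=\mathrm{Sym}^2E^2$, with basis $e_1^2,2e_1e_2,e_2^2$. Up to a null set, $X$ consists of the vectors $t\,(ye_1+e_2)^2=t(y^2,y,1)$, $t\in E^*$, $y\in E$. Here $d=1$, $N=1$. By homogeneity $\omega=b(y)\,dt\wedge dy$, and the unipotent elements translate $y$, so $b$ is constant; take $\omega=dt\wedge dy$. For a test function $\varphi$,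
$$F(\varphi)=\int dy\int\hat\varphi\big(t(y^2,y,1)\big)\,dt .$$
This converges absolutely, since the inner integral of $|\hat\varphi|$ is $O(\max(1,|y|^2)^{-1})$. The pairing is $t(\xi_1y^2+\xi_2y+\xi_3)$. Use $w=\xi_1y^2+\xi_2y+\xi_3$ instead of $\xi_3$ and apply Fourier inversion in the one variable $w$:
$$F(\varphi)=c\int dy\iint\varphi(\xi_1,\xi_2,-\xi_1y^2-\xi_2y)\,d\xi_1d\xi_2 ,\qquad c>0 .$$
Now fix $\xi_1\ne0$ and $\xi_2$, and substitute $\xi_3=-\xi_1y^2-\xi_2y$. Let $\Delta=\xi_2^2-4\xi_1\xi_3=(2\xi_1y+\xi_2)^2$. Then $d\xi_3=|2\xi_1y+\xi_2|\,dy=|\Delta|^{1/2}dy$, and each $\xi_3$ with $\Delta$ a nonzero square is hit twice. So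
$$F(\xi)=2c\,|\Delta(\xi)|^{-1/2}\,\mathbf 1_{\Delta(\xi)\in(E^*)^2}.$$
It is locally $L^1$, because the integrals above converge. It is not locally $L^2$: near a point with $\Delta=0$, $\xi_1\ne0$, $\xi_2\neq0$, the function $\Delta$ is a coordinate, and with $\Delta=s^2$ the integral of $|\Delta|^{-1}$ over small squares becomes a multiple of $\int|s|^{-1}ds=\infty$. This is the case $2d=N+1$ of Theorem B.

**Proof of Theorem A.**

**Step 1: the orbit and the form.** This step makes $\omega$ explicit. $\mathbf V=\mathbb A^m\boxtimes\mathbb A^m$ is irreducible with highest weight vector $e_1e_1^T$. As $SL_m$ is transitive on nonzero vectors, $\mathbf X=\{uv^T:u,v\ne0\}$. The map $p:(u,v)\mapsto uv^T$ from $(\mathbb A^m\setminus0)^2$ to $\mathbf X$ is a $\mathbb G_m$-torsor for $a\cdot(u,v)=(au,a^{-1}v)$; over the matrices with nonzero $i$-th row it is trivialized by the slice $u_i=1$. The form $du\wedge dv$ is invariant under $\mathbf G$ and under $\mathbb G_m$. Contract it with the field $\sum u_i\partial_{u_i}-\sum v_i\partial_{v_i}$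 that generates the $\mathbb G_m$-action. The result is nowhere zero, $\mathbf G$- and $\mathbb G_m$-invariant, and killed by contraction with the field. In a trivialization $\mathbb G_m\times\mathbf X_i$ with coordinate $a$ on $\mathbb G_m$ it contains no $da$, and by invariance its coefficients do not depend on $a$; so it is the pullback of a form on $\mathbf X$. This is a nowhere vanishing invariant $\omega$, unique up to a scalar as in Section 2.

On the set where the last row is nonzero use the slice $u=(u',1)$. Only the term in which $du_m$ was contracted survives, so $\omega=\pm du'\wedge dv$. The complement in $\mathbf X(E)$ is null. Hence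
$$\delta_\omega(g)=\int_{E^{m-1}}\int_{E^m}g(uv^T)\,dv\,du',\qquad u=(u',1).$$
This converges absolutely: with $M_u=\max(1,\|u'\|)$ we have $\|uv^T\|\ge cM_u\|v\|$, so $\int|g(uv^T)|dv\le CM_u^{-m}$, which is integrable over $E^{m-1}$.

**Step 2: the Fourier transform.** The purpose is to integrate out $v$. Pair by $\langle x,\xi\rangle=\mathrm{tr}(x^T\xi)$, so $\langle uv^T,\xi\rangle=(\xi^Tu)\cdot v$, and let $\xi_1,\dots,\xi_m$ be the rows of $\xi$, so $\xi^Tu=\sum_{i<m}u_i'\xi_i+\xi_m$. Taking $w=\xi^Tu$ as variable in place of $\xi_m$,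
$$\hat\varphi(uv^T)=\int_{E^m}h_u(w)\psi(w\cdot v)\,dw,\qquad h_u(w)=\int\varphi\Big(\xi_1,\dots,\xi_{m-1},w-\sum_{i<m}u_i'\xi_i\Big)d\xi_1\cdots d\xi_{m-1},$$
with $h_u\in\mathcal S(E^m)$. Fourier inversion gives $\int\hat\varphi(uv^T)dv=c\,h_u(0)$ with a fixed $c>0$. So
$$\mathcal F(\delta_\omega)(\varphi)=c\int_{E^{m-1}}du'\int\varphi\Big(\xi_1,\dots,\xi_{m-1},-\sum_{i<m}u'_i\xi_i\Big)d\xi_1\cdots d\xi_{m-1}.$$

**Step 3: conclusion.** The matrices at which $\varphi$ is evaluated have dependent rows. So the functional is $\ge0$ for $\varphi\ge0$ (hence a positive measure), is $>0$ if moreover $\varphi(0)>0$, and is $0$ if $\varphi$ vanishes on $\{\det=0\}$. It is a nonzero measure supported on $\{\det=0\}$, which is closed and Haar-null. If it were given by $f\in L^1_{loc}$, then $f=0$ a.e. off $\{\det=0\}$, hence a.e., a contradiction. $\square$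

Scaling $v$ shows that here $d=m$, and $N=2m-2$: so $2d=N+2$, the first value at which Theorem B predicts failure.

## 4. Dyadic pieces, and what $L^2$ alone gives

From here to the end we prove Theorem B; $E$ has characteristic $0$ and $\mathbf V$ is nontrivial.

**The decomposition.** Let $\tau$ be the inverse of a uniformizer, resp. $\tau=2$ in the archimedean case, and $Q=|\tau|>1$. Let $\beta$ be real valued, smooth, compactly supported on $V$, equal to $1$ near $0$ (nonarchimedean: $\beta=\mathbf 1_{\|x\|\le1}$). Put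
$$\chi(x)=\beta(x)-\beta(\tau x),\qquad\chi_j(x)=\chi(\tau^{-j}x).$$
$\chi$ is smooth with compact support in $V\setminus0$. The sum $\sum_{j=1}^J\chi_j$ telescopes to $\beta(\tau^{-J}x)-\beta(x)$, so $\beta+\sum_{j\ge1}\chi_j=1$.

The set $\{x\in X:1\le\|x\|\le Q\}$ is compact, so it has finite $\mu$-measure. By (1) and $d>0$, summing a geometric series gives $\mu(\|x\|\le R)=O(R^d)$. So $\delta_\omega$ is tempered. With $\nu=\chi\mu$, by (1) and dominated convergence,
$$F=\mathcal F(\beta\mu)+\sum_{j\ge1}F_j,\qquad F_j(\xi)=Q^{jd}F_0(\tau^j\xi),\qquad F_0(\eta)=\int\psi(\langle x,\eta\rangle)\,d\nu(x),\tag{2}$$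
where the sum converges as distributions, $F_j=\mathcal F(\chi_j\mu)$, and $\mathcal F(\beta\mu)$ is bounded and continuous. Everything is now a matter of the size of the one function $F_0$ on large balls.

**Proposition 1.** For $R\ge1$, $\displaystyle\int_{\|\eta\|\le R}|F_0|^2d\eta\le CR^{\,n-1-N}$.

*Proof.* By monotonicity take $R=Q^j$. Let $0\le g\in\mathcal S$ with $g\ge1$ on the unit ball. As $\nu$ is real,
$$\int g(\tau^{-j}\eta)|F_0(\eta)|^2d\eta=R^n\iint\hat g(\tau^j(x-x'))\,d\nu(x)\,d\nu(x').$$
$\nu$ has a smooth compactly supported density on an embedded $(N+1)$-dimensional submanifold, so $|\nu|(\text{ball of radius }\epsilon)\le C\epsilon^{N+1}$. Split the $x'$-integral into $\|x-x'\|\le R^{-1}$ and the shells $Q^{k}R^{-1}<\|x-x'\|\le Q^{k+1}R^{-1}$, $k\ge0$. On a shell $|\hat g(\tau^j(x-x'))|\le C_MQ^{-kM}$. So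
$$\int|\hat g(\tau^j(x-x'))|\,d|\nu|(x')\le C R^{-(N+1)}\Big(1+\sum_{k\ge0}Q^{-kM+(k+1)(N+1)}\Big)=O(R^{-(N+1)}),\tag{3}$$
uniformly in $x$. Integrate over $x$. $\square$

**The first approach, and where it stops.** Cauchy–Schwarz on the unit ball $B$ of $V^\vee$ gives
$$\|F_j\|_{L^1(B)}\le C\|F_j\|_{L^2(B)}=C\Big(Q^{2jd-jn}\int_{\|\eta\|\le Q^j}|F_0|^2\Big)^{1/2}\le C\,Q^{\,j(d-\frac{N+1}2)} .$$
The series converges when $2d\le N$, but then it shows $F\in L^2_{loc}$ too. At $2d=N+1$ the bound is $O(1)$ per piece and says nothing. The loss is real: for binary quadratic forms, where $2d=N+1$, $F$ is locally $L^1$ and not locally $L^2$. So the $L^1$ norm of $F_0$ has to be estimated directly and must turn out smaller, by a factor $R^{-1/2}$, than $R^{n/2}$ times the square root of the bound in Proposition 1.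

For that we use coordinates along the cone. Locally on $\mathbf Z(E)$ take $E$-analytic coordinates $y\in U\subset E^N$ and an analytic section $\sigma:U\to X$. Then $(t,y)\mapsto t\sigma(y)$ is a chart of $X$. Writing $\omega=b(t,y)\,dt\wedge dy$ and using $h_s^*\omega=s^d\omega$ we get $b(st,y)s=s^db(t,y)$, so
$$\mu=|t|^{d-1}w(y)\,dt\,dy,\qquad w>0\ \text{smooth}.\tag{4}$$
The vectors $\sigma(y),\partial_k\sigma(y)$ span $T_{t\sigma(y)}X$, of dimension $N+1$, so they are linearly independent. Put $s_\eta(y)=\langle\sigma(y),\eta\rangle$, which is linear in $\eta$. The phase is $\langle t\sigma(y),\eta\rangle=ts_\eta(y)$.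

Now fix $y_0$ and let $\|\eta\|\le R$. Integration over $t\asymp1$ kills everything unless $|s_\eta(y_0)|\lesssim1$. Smear $y_0$ over a ball of radius $R^{-1/2}$, the largest scale at which the quadratic part of $s_\eta$ is still bounded; integration over this ball kills everything unless $\|\nabla s_\eta(y_0)\|\lesssim R^{1/2}$. The $\eta$ that survive fill a volume $R^{n-N-1}\cdot1\cdot R^{N/2}=R^{n-1-N/2}$, and $R^{n-1-N/2}=R^{-1/2}\cdot R^{n/2}R^{(n-1-N)/2}$: precisely the missing factor. The next two sections make this a proof.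

## 5. Non-stationary phase over a local field

**Lemma 2.** Let $a$ be smooth with compact support on $E^k$, and $\Phi$ an $E$-analytic $E$-valued function near $\operatorname{supp}a$.

(arch., with ordinary absolute values and Euclidean or Hermitian norms) If $|\nabla\Phi|\ge c_0H$ and $|\partial^\alpha\Phi|\le c_\alpha H$ ($|\alpha|\ge1$) on $\operatorname{supp}a$, then $|\int\psi(\Phi)a|\le C_MH^{-M}$ for all $M$, where $C_M$ depends only on $c_0,c_\alpha,M,\psi,k$, on bounds for the derivatives of $a$, and on $\mathrm{vol}(\operatorname{supp}a)$.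

(nonarch.) Suppose $a$ is invariant under translations by $\{\|k\|\le\varepsilon\}$, and for $z\in\operatorname{supp}a$ and $\|k\|\le\varepsilon$ we have $\|\nabla\Phi(z)\|\ge c_0H$ and $|\Phi(z+k)-\Phi(z)-\nabla\Phi(z)k|\le c_1H\|k\|^2$. Then $\int\psi(\Phi)a=0$ once $H\ge H_0(c_0,c_1,\varepsilon,\psi)$.

*Proof.* (arch.) For $E=\mathbb R$ and $\psi(t)=e^{2\pi ibt}$ put $L=(2\pi ib)^{-1}|\nabla\Phi|^{-2}\sum\partial_k\Phi\,\partial_k$. For $E=\mathbb C$ and $\psi(t)=e^{\pi i(bt+\bar b\bar t)}$ put $L=(\pi ib)^{-1}|\nabla\Phi|^{-2}\sum\overline{\partial_k\Phi}\,\partial_{z_k}$; since $\Phi$ is holomorphic, $\partial_{z_k}\psi(\Phi)=\pi ib\,\partial_k\Phi\,\psi(\Phi)$. In both cases $L\psi(\Phi)=\psi(\Phi)$. Writing $\Phi=H\Phi_1$, with $|\nabla\Phi_1|\ge c_0$ and derivatives of $\Phi_1$ bounded by $c_\alpha$, shows that the coefficients of $L$ are $H^{-1}$ times functions with controlled derivatives. Integrate by parts $M$ times.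

(nonarch.) Let $\kappa$ be the maximal value such that $\psi=1$ on $\{|t|\le\kappa\}$, $q$ the residue cardinality, and $r$ the largest power of $q$ with $c_1Hr^2\le\kappa$. Then $q^{-1}(\kappa/c_1H)^{1/2}\le r\le(\kappa/c_1H)^{1/2}$, so for $H$ large, $r\le\varepsilon$ and $c_0Hr\ge q\kappa$. As $r\le\varepsilon$, $\operatorname{supp}a$ is a union of cosets $z+\{\|k\|\le r\}$ on which $a$ is constant. On such a coset the Taylor remainder is at most $c_1Hr^2\le\kappa$ and does not affect $\psi$. So the integral over it is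
$$a(z)\psi(\Phi(z))\int_{\|k\|\le r}\psi(\nabla\Phi(z)k)\,dk .$$
As $k$ runs over the ball, $\nabla\Phi(z)k$ runs over $\{|t|\le\|\nabla\Phi(z)\|r\}$, and $\|\nabla\Phi(z)\|r\ge q\kappa>\kappa$. So a nontrivial character is integrated over a compact group, and the result is $0$. $\square$

## 6. The $L^1$ bound at scale $R^{-1/2}$, and Theorem B(1)

**Proposition 3.** For $R\ge1$, $\displaystyle\int_{\|\eta\|\le R}|F_0|\,d\eta\le CR^{\,n-1-N/2}$.

*Proof.* $F_0$ is bounded, so bounded $R$ are trivial; by monotonicity take $R=Q^{2i}$ large. Put $\varrho=\tau^{-i}$ and $r=|\varrho|=R^{-1/2}$.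

**Step 1: smear at scale $r$.** This step writes $F_0$ as an average of integrals over balls of radius $r$. By a finite smooth partition of unity on the compact $\mathbf Z(E)$ and (4), $F_0$ is a finite sum of integrals $I(\eta)=\iint\psi(ts_\eta(y))a(t,y)\,dt\,dy$ with $a$ smooth and compactly supported in $E^*\times U$; $t$ stays in a compact subset of $E^*$ because $\chi$ has compact support in $V\setminus0$. Let $\theta\ge0$ be smooth, supported in $\|u\|\le1$, $\int\theta=1$. Insert $1=\int r^{-N}\theta(\varrho^{-1}(y-y_0))\,dy_0$ and put $y=y_0+\varrho u$, $dy=r^Ndu$: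
$$I(\eta)=\int_KJ(\eta,y_0)\,dy_0,\qquad J(\eta,y_0)=\iint\psi\big(ts_\eta(y_0+\varrho u)\big)\,a(t,y_0+\varrho u)\,\theta(u)\,dt\,du,$$
where $K\subset U$ is a fixed compact neighbourhood of the projection of $\operatorname{supp}a$ to $U$, and $r$ is so small that the $r$-neighbourhood of $K$ lies in a compact subset of $U$.

**Step 2: the pointwise bound.** We claim that for $\|\eta\|\le R$, $y_0\in K$ and every $M$,
$$|J(\eta,y_0)|\le C_M\big(1+|s_\eta(y_0)|+r\|\nabla s_\eta(y_0)\|\big)^{-M}.\tag{5}$$
Write $s_\eta(y_0+\varrho u)=A+b\cdot u+e(u)$ with $A=s_\eta(y_0)$ and $b=\varrho\nabla s_\eta(y_0)$. Since $s_\eta$ is linear in $\eta$, two derivatives in $u$ cost a factor $\varrho^2$, and $r^2R=1$ (in the complex case: ordinary sizes are $r^{1/2}$ and at most $R^{1/2}$, and $(r^{1/2})^2R^{1/2}=1$). Hence for $\|u\|\le1$, $e$ and $\nabla e(u)=\varrho(\nabla s_\eta(y_0+\varrho u)-\nabla s_\eta(y_0))$ are $O(1)$. In the archimedean case $\partial^\alpha e=\varrho^{|\alpha|}\partial^\alpha s_\eta=O(1)$ for $|\alpha|\ge2$. In the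 nonarchimedean case $e(u+k)-e(u)-\nabla e(u)k$ is the second order Taylor remainder of $s_\eta$ for the increment $\varrho k$, so it is $O(Rr^2\|k\|^2)=O(\|k\|^2)$ for $\|k\|$ at most a fixed constant. All of this is uniform in $y_0\in K$ and $\|\eta\|\le R$.

Let $\Phi(t,u)=t(A+b\cdot u+e(u))$ and $H=\max(|A|,\|b\|)$ (ordinary sizes if archimedean). On the support $|t|\asymp1$, and
$$\partial_t\Phi=A+b\cdot u+e,\qquad\partial_u\Phi=t(b+\nabla e).$$
If $\|b\|\ge H/4$ (nonarch.: $\|b\|\ge H/q$), then $\|\partial_u\Phi\|\ge cH$ for $H\ge H_1$, as $\nabla e=O(1)$. Otherwise $|A|=H$, the term $b\cdot u$ has size at most $H/4$ (nonarch.: less than $H$), $e=O(1)$, and so $|\partial_t\Phi|\ge H/2$ for $H\ge H_1$. The derivatives of $\Phi$ are $O(H)$ for $H\ge1$. In the nonarchimedean case let $S(u)=A+b\cdot u+e(u)$; the Taylor remainder of $\Phi=tS$ for an increment $(k_0,k)$ is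
$$t\big[S(u+k)-S(u)-\nabla S(u)k\big]+k_0\big[S(u+k)-S(u)\big]=O(\|k\|^2)+O(H|k_0|\|k\|)=O(H\|(k_0,k)\|^2)$$
for $H\ge1$. The amplitudes $a(t,y_0+\varrho u)\theta(u)$ have uniformly bounded derivatives, resp. are invariant under a fixed ball of translations. Lemma 2 gives (5) for $H$ large, and $|J|\le C$ gives it for the remaining $H$. (In the complex case ordinary and normalized sizes differ by a square, which only changes $M$.)

**Step 3: integrate over $\eta$.** The linear map $\eta\mapsto(s_\eta(y_0),\nabla s_\eta(y_0))\in E\times E^N$ is surjective, because $\sigma(y_0),\partial_k\sigma(y_0)$ are linearly independent, and uniformly so for $y_0\in K$. Its fibres meet $\{\|\eta\|\le R\}$ in volume $O(R^{n-N-1})$. Hence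
$$\int_{\|\eta\|\le R}|J(\eta,y_0)|\,d\eta\le CR^{n-N-1}\int_E\int_{E^N}(1+|A|+r\|b'\|)^{-M}\,db'\,dA\le CR^{n-N-1}r^{-N}=CR^{n-1-N/2}.$$
Integrate over $y_0\in K$. $\square$

**Proof of Theorem B(1).** Let $1\le p\le2$. By Hölder and Propositions 1 and 3,
$$\int_{\|\eta\|\le R}|F_0|^p\le\Big(\int_{\|\eta\|\le R}|F_0|\Big)^{2-p}\Big(\int_{\|\eta\|\le R}|F_0|^2\Big)^{p-1}\le CR^{\,n-1-pN/2},$$
since $(2-p)\frac N2+(p-1)N=\frac{pN}2$. With $B=\{\|\xi\|\le1\}$, (2) gives
$$\|F_j\|^p_{L^p(B)}=Q^{jpd-jn}\int_{\|\eta\|\le Q^j}|F_0|^p\,d\eta\le C\,Q^{\,j(p(d-N/2)-1)} .$$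
If $p(2d-N)<2$ the exponent is negative and $\sum_j\|F_j\|_{L^p(B)}<\infty$. As $F_j(\tau^k\xi)=Q^{-kd}F_{j+k}(\xi)$, the same holds on every ball $\tau^kB$. So the series in (2) converges in $L^p_{loc}$, and $F\in L^p_{loc}$. For $p=1$ the condition is $2d<N+2$, i.e. $2d\le N+1$; for $p=2$ it is $2d<N+1$, i.e. $2d\le N$. $\square$

## 7. The pieces of a function tend to zero: Theorem B(2)

To show that $F$ is not a function we need a consequence of being one that can be tested on the $F_j$.

**Lemma 4.** Let $p\in\{1,2\}$. If $F$ is given by $f\in L^p_{loc}$, then $\|F_j\|_{L^p(B')}\to0$ for every ball $B'$.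

*Proof.*

**Step 1: growth of $f$.** This is needed to pair $f$ with Schwartz functions. For $\varphi_t(\xi)=\varphi(t^{-1}\xi)$ we have $\hat\varphi_t(x)=|t|^n\hat\varphi(tx)$, so by (1) $F(\varphi_t)=|t|^{n-d}F(\varphi)$. Hence for each $t\in E^*$, $f(t\xi)=|t|^{-d}f(\xi)$ for almost all $\xi$. As $f\in L^1_{loc}$ in both cases, $\int_{\|\xi\|\le Q^k}|f|=Q^{k(n-d)}\int_{\|\xi\|\le1}|f|$. So $f$ is a tempered distribution; it agrees with the tempered $F$ on smooth compactly supported functions, which are dense in $\mathcal S$, hence on $\mathcal S$.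

**Step 2: $F_j$ is a convolution.** By Fourier inversion choose $k\in\mathcal S(V^\vee)$ with $\int k(\eta)\psi(-\langle x,\eta\rangle)d\eta=\chi(x)$, and put $k_j(\eta)=Q^{jn}k(\tau^j\eta)$; then $\int k_j(\eta)\psi(-\langle x,\eta\rangle)d\eta=\chi_j(x)$. So $x\mapsto\psi(\langle x,\xi\rangle)\chi_j(x)$ is the transform of $\zeta\mapsto k_j(\xi-\zeta)$. Therefore $F_j(\xi)=F(k_j(\xi-\cdot))=(f*k_j)(\xi)$. Moreover $\int k=\chi(0)=0$.

**Step 3: the limit.** Let $f_1=f\mathbf 1_{\|\xi\|\le c_0}$ and $f_2=f-f_1$, with $c_0\ge4\sup_{B'}\|\xi\|$. Since $f_1\in L^p$, $f_1*k_j\to(\int k)f_1=0$ in $L^p$. For $\xi\in B'$ and $\|\eta\|\ge c_0$ we have $\|\xi-\eta\|\ge\frac12\|\eta\|-\|\xi\|\ge\frac14\|\eta\|$, so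
$$|f_2*k_j(\xi)|\le C_MQ^{jn}\int_{\|\eta\|\ge c_0}|f(\eta)|\,(Q^j\|\eta\|)^{-M}\,d\eta ,$$
which by Step 1 is $O(Q^{j(n-M)})$ for $M>\max(n,n-d)$, and tends to $0$ uniformly on $B'$. $\square$

**Lemma 5.** Let $x_0\in X$, $\xi_0\in(T_{x_0}X)^\perp\subset V^\vee$, and let $g\ge0$ be smooth with compact support, $g(\xi_0)>0$. Then $\int g|F_j|^2d\xi\ge c\,Q^{j(2d-N-1)}$ for large $j$, with $c>0$.

*Proof.* $T_xX$ is constant along rays. As $k$ runs over $\mathbb Z$, $\beta(\tau^kx_0)$ passes from $1$ (for $k\to-\infty$) to $0$, so $\chi(\tau^kx_0)=\beta(\tau^kx_0)-\beta(\tau^{k+1}x_0)\neq0$ for some $k$. Replacing $x_0$ by $\tau^kx_0$, assume $\chi(x_0)\ne0$.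

**Step 1: an asymptotic formula.** With $G(v)=\int g(\xi)\psi(\langle v,\xi\rangle)d\xi\in\mathcal S(V)$,
$$\int g(\xi)|F_0(\tau^j\xi)|^2d\xi=\iint G(\tau^j(x-x'))\,d\nu(x')\,d\nu(x).$$
Fix $x\in\operatorname{supp}\nu$ and a small chart $z\mapsto x(z)$ of $X$ with $x(0)=x$ and $d\nu=\chi(x(z))w(z)dz$, $w>0$. Points $x'$ outside the chart have $\|x-x'\|\ge c$ and contribute $O(Q^{-jM})$. Inside, substitute $z=\tau^{-j}z'$. As $\|x(z)-x\|\ge c\|z\|$, the integrand is bounded by $C_M(1+\|z'\|)^{-M}$, and dominated convergence gives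
$$Q^{j(N+1)}\int G(\tau^j(x-x'))\,d\nu(x')\longrightarrow\chi(x)\,m(x),\qquad m(x)=w(0)\int_{E^{N+1}}G(-Dx(0)z')\,dz'.$$

**Step 2: $m\ge0$, and $m>0$ near $x_0$.** The map $D=Dx(0):E^{N+1}\to V$ is injective with image $T_xX$. Its transpose $D^T:V^\vee\to E^{N+1}$ is surjective with kernel $(T_xX)^\perp$. The push-forward of $g\,d\xi$ under $D^T$ has a smooth compactly supported density $\tilde g$, the integral of $g$ over the fibres, and $G(-Dz')=\int\tilde g(\zeta)\psi(-z'\cdot\zeta)d\zeta$. By Fourier inversion $m(x)=c_x\int_{(T_xX)^\perp}g$ with $c_x>0$. This is $\ge0$. It is $>0$ for $x$ near $x_0$, because $(T_xX)^\perp$ varies continuously and so still meets the open set $\{g>0\}$.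

**Step 3: integrate over $x$.** By (3), with $G$ in place of $\hat g$, the left side in Step 1 is bounded uniformly in $x$ and $j$. So
$$Q^{j(N+1)}\int g(\xi)|F_0(\tau^j\xi)|^2d\xi\longrightarrow\int_X\chi(x)^2m(x)\,d\mu(x)>0 .$$
Multiply by $Q^{j(2d-N-1)}$ and use $|F_j(\xi)|^2=Q^{2jd}|F_0(\tau^j\xi)|^2$. $\square$

**Proof of Theorem B(2).** Let $2d\ge N+1$. Take any $x_0\in X$ and $\xi_0=0$. By Lemma 5, $\|F_j\|_{L^2(B')}\not\to0$ for a ball $B'\supset\operatorname{supp}g$. By Lemma 4 with $p=2$, $F\notin L^2_{loc}$. $\square$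

## 8. From $L^2$ to $L^1$: the dual variety and its defect

For Theorem B(3) an $L^2$ lower bound is not enough: for binary quadratic forms $F$ is in $L^1_{loc}$ although its pieces do not tend to $0$ in $L^2$. The remedy is to bound $\sup|F_j|$ from above near a well chosen $\xi_0$ and use
$$\int g|F_j|^2\le\max g\cdot\sup_{\operatorname{supp}g}|F_j|\cdot\int_{\operatorname{supp}g}|F_j| .\tag{6}$$
Lemma 5 needs $\xi_0\perp T_{x_0}X$, i.e. $x_0$ is a critical point of the function $\langle\cdot,\xi_0\rangle$ on $X$. How fast $F_0$ decays in the direction $\xi_0$ depends on the rank of the Hessian there.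

If all the Hessians have rank $N$, stationary phase gives $|F_0(\lambda\xi)|=O(|\lambda|^{-N/2})$, and (6) with Lemma 5 gives $\|F_j\|_{L^1}\ge cQ^{j(d-1-N/2)}$. This does not tend to $0$ when $2d\ge N+2$, which is what we want. But the rank can be forced to drop to $N-\delta$ with $\delta>0$. Then the exponent is only $d-1-\frac{N+\delta}2$, and the hypothesis $2d\ge N+2$ does not make it nonnegative. This is the exact point where analysis alone stops. What saves the argument is a geometric identity: when $\delta>0$, automatically $2d=N+\delta+2$.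

**The dual variety.** Assume $\overline{\mathbf X}\ne\mathbf V$, so $n\ge N+2$. Let
$$\mathbf C=\{([x],[\xi]):\xi\in(T_x\mathbf X)^\perp\}\subset\mathbf Z\times\mathbb P(\mathbf V^\vee),\qquad\mathbf Z^\vee=p_2(\mathbf C),\qquad\delta=n-2-\dim\mathbf Z^\vee .$$
$\mathbf C$ is the conormal variety, $\mathbf Z^\vee$ the dual variety, $\delta$ the defect. $\mathbf C$ is a $\mathbb P^{n-N-2}$-bundle over $\mathbf Z$; so it is smooth, projective, geometrically irreducible of dimension $n-2$, and $\delta\ge0$.

*Example with $\delta=0$.* For $M_m$ and $x=uv^T$, $T_x\mathbf X=u\otimes\mathbb A^m+\mathbb A^m\otimes v$, so $(T_x\mathbf X)^\perp=\{\xi:u^T\xi=0,\ \xi v=0\}$. Thus $\mathbf Z^\vee=\{\det=0\}$, the support found in Theorem A, and a $\xi$ of rank $m-1$ determines $[u],[v]$.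

*Example with $\delta>0$.* For $\Lambda^2E^5$: $n=10$, $N=6$, $d=5$. Identify $\mathbf V^\vee$ with the alternating forms on $E^5$. At $x=e_1\wedge e_2$ the space $(T_x\mathbf X)^\perp$ consists of the forms with $e_1,e_2$ in their radical. They live on a $3$-dimensional quotient, so they have rank at most $2$. Hence $\mathbf Z^\vee$ is the variety of rank $2$ forms, of dimension $6$, and $\delta=10-2-6=2$. The fibre over $[\xi]$ is the set of planes in the $3$-dimensional radical of $\xi$, a $\mathbb P^2$. And indeed $2d=10=N+\delta+2$.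

**Lemma 6.** There is a nonempty open $\mathbf O\subset\mathbf Z^\vee$, defined over $E$ and contained in the smooth locus, such that for $[\xi]\in\mathbf O$:
(a) the scheme $T=\{s_\xi=0,\ ds_\xi=0\}\subset\mathbf Z$ is smooth of pure dimension $\delta$ and nonempty, and $\mathrm{Hess}\,s_\xi$ has rank exactly $N-\delta$ at each of its points, with kernel the tangent space of $T$;
(b) over $\bar E$, $T$ is a linear subspace $\mathbb P^\delta\subset\mathbb P(\mathbf V)$.

*Proof.* (a) By generic smoothness (characteristic $0$) there is a nonempty open $\mathbf O$ in the smooth locus of $\mathbf Z^\vee$, defined over $E$, over which $p_2:\mathbf C\to\mathbf Z^\vee$ is smooth of relative dimension $\delta$. With a local algebraic section $\sigma$ of $\mathbf X\to\mathbf Z$ and local (étale) coordinates $y$, $\mathbf C$ is defined scheme-theoretically by $s_\xi(y)=0$, $\partial_ks_\xi(y)=0$: these are $N+1$ linear equations in $\xi$, everywhere independent. So the fibre of $p_2$ over $[\xi]$ is the scheme $T$. It is nonempty, as $\mathbf Z^\vee=p_2(\mathbf C)$,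 and smooth of pure dimension $\delta$. A tangent vector $v$ of $\mathbf Z$ at $y$ is tangent to $T$ if and only if $ds_\xi(v)=0$, which is automatic, and $d(\partial_ks_\xi)(v)=0$ for all $k$, i.e. $v\in\ker\mathrm{Hess}\,s_\xi(y)$. So the kernel has dimension $\delta$.

(b) This is the part we need of the reflexivity theorem (e.g. Gelfand–Kapranov–Zelevinsky, *Discriminants, Resultants, and Multidimensional Determinants*, Ch. 1; Kleiman); here is a direct argument over $\bar E$. Let $\widehat{\mathbf C}=\{(x,\xi):x\in\mathbf X,\ 0\ne\xi\in(T_x\mathbf X)^\perp\}$, and let $(\dot x,\dot\xi)$ be a tangent vector at a point $(x,\xi)$ with $[\xi]\in\mathbf O$. The function $\langle x,\xi\rangle$ vanishes on $\widehat{\mathbf C}$, because $x\in T_x\mathbf X$. So $\langle\dot x,\xi\rangle+\langle x,\dot\xi\rangle=0$. Also $\dot x\in T_x\mathbf X$, so $\langle\dot x,\xi\rangle=0$. Thus $\langle x,\dot\xi\rangle=0$. Since $p_2$ is smooth over $\mathbf O$, $\dot\xi$ runs through the whole tangent space $\widehat T_\xi$ of the affine cone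 over $\mathbf Z^\vee$ at $\xi$, of dimension $\dim\mathbf Z^\vee+1$. So $x$ lies in $\widehat T_\xi^{\perp}$, of dimension $n-\dim\mathbf Z^\vee-1=\delta+1$. This space does not depend on $x$, so $T\subset\mathbb P(\widehat T_\xi^\perp)\cong\mathbb P^\delta$. As $T$ is closed, reduced, nonempty and of pure dimension $\delta$, it is equal to that $\mathbb P^\delta$. $\square$

**Lemma 7 (Ein's argument, Invent. Math. 86 (1986)).** If $\delta>0$, then $2d=N+\delta+2$.

*Proof.* Work over $\bar E$, with $[\xi]\in\mathbf O$ and $T\cong\mathbb P^\delta$ as in Lemma 6. View $s_\xi$ as a section of $\mathcal O_{\mathbf Z}(1)$. It vanishes on $T$ with its first derivatives, and $T$ is smooth, so it lies in $I_T^2(1)$, where $I_T$ is the ideal sheaf of $T$. Let $\mathcal N$ be the normal bundle of $T$ in $\mathbf Z$, of rank $N-\delta$. The class of $s_\xi$ in $(I_T^2/I_T^3)(1)$ is a section of $\mathrm{Sym}^2(\mathcal N^*)\otimes\mathcal O_T(1)$, given at each point by the Hessian on $T\mathbf Z/TT$. By Lemma 6(a) it is everywhere nondegenerate.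 So $\mathcal N\cong\mathcal N^*\otimes\mathcal O_T(1)$, and taking determinants in $\mathrm{Pic}(\mathbb P^\delta)=\mathbb Z$ (here $\delta>0$), $2c_1(\mathcal N)=N-\delta$. Adjunction $K_T=K_{\mathbf Z}|_T\otimes\det\mathcal N$, with $K_{\mathbf Z}=\mathcal O(-d)$ from Section 2, gives
$$-(\delta+1)=-d+\frac{N-\delta}2,\qquad\text{i.e.}\qquad2d=N+\delta+2.\qquad\square$$

So if $2d\ge N+2$, then in all cases
$$2d\ge N+\delta+2 ,\tag{7}$$
trivially if $\delta=0$ and by Lemma 7 otherwise.

## 9. The sup bound and Theorem B(3)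

For $\xi\in V^\vee$ put $f_\xi=\langle\cdot,\xi\rangle|_X$.

**Lemma 8.** Let $\overline{\mathbf X}\ne\mathbf V$ and let $\xi_0\in V^\vee\setminus0$ with $[\xi_0]\in\mathbf O$. There is a neighbourhood $U_0$ of $\xi_0$ with
$$|F_0(\lambda\xi)|\le C|\lambda|^{-(N-\delta)/2}\qquad(\xi\in U_0,\ \lambda\in E,\ |\lambda|\ge1).$$

*Proof.* We have $F_0(\lambda\xi)=\int\psi(\lambda f_\xi)\chi\,d\mu$. The set $X\cap\operatorname{supp}\chi$ is compact. So it is enough to find, for each of its points, a small neighbourhood on which the bound holds for every amplitude $a$ supported there and all $\xi$ near $\xi_0$, and then use a finite partition of unity. Sizes in applications of Lemma 2 are ordinary if $E$ is archimedean.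

**Step 1: noncritical points of $f_{\xi_0}$.** Near such a point, for $\xi$ near $\xi_0$, $\nabla f_\xi$ is bounded below. Lemma 2 with $\Phi=\lambda f_\xi$ and $H=|\lambda|$ gives $O(|\lambda|^{-M})$ for all $M$.

**Step 2: the Hessian at critical points.** A point $x\in X$ is critical for $f_{\xi_0}$ if and only if $\xi_0\in(T_xX)^\perp$, i.e. $([x],[\xi_0])\in\mathbf C$. In coordinates $(t,y)$, $f_{\xi_0}=ts(y)$ with $s=s_{\xi_0}$, and at such a point $s=0$, $ds=0$. So all second derivatives involving $t$ vanish, and the Hessian is $t\,\mathrm{Hess}\,s$, of rank $r:=N-\delta$ by Lemma 6(a).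

**Step 3: reduction to $r$ variables.** If $r=0$ there is nothing to prove, as $F_0$ is bounded. Let $r\ge1$. A symmetric matrix of rank $r$ has an invertible principal $r\times r$ minor. So the coordinates can be split as $(z,w)\in E^r\times E^{N+1-r}$ with $S=\partial_z^2f_{\xi_0}$ invertible at the critical point. Work on a small neighbourhood, a product of balls. Fix $\xi$ near $\xi_0$ and $w$, and put $\varphi(z)=f_\xi(z,w)$. Then, with $z+h$ as the second variable,
$$\Big|\int\psi(\lambda\varphi(z))a(z,w)\,dz\Big|^2=\int dh\int\psi(\Phi_h(z))\,a(z+h,w)\overline{a(z,w)}\,dz,\qquad\Phi_h(z)=\lambda\big(\varphi(z+h)-\varphi(z)\big).$$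

**Step 4: the phase $\Phi_h$ is non-stationary.** On a small neighbourhood $\partial_z^2f_\xi$ is close to $S$. So $\nabla\varphi(z+h)-\nabla\varphi(z)$ differs from $Sh$ by at most a small multiple of $\|h\|$: in the archimedean case integrate the Hessian along the segment from $z$ to $z+h$; in the nonarchimedean case the difference is $\partial_z^2f_\xi(z,w)h+O(\|h\|^2)$, and $\|h\|$ is small. Since $\|Sh\|\ge c\|h\|$, we get $\|\nabla\Phi_h\|\ge c|\lambda|\|h\|$. In the archimedean case all derivatives of $\Phi_h$ are $O(|\lambda|\|h\|)$ by the mean value theorem. In the nonarchimedean case write $\varphi(z+k)-\varphi(z)-\nabla\varphi(z)k=\sum k_ik_jR_{ij}(z,k)$ with $R_{ij}$ analytic, also in $w$ and $\xi$; the Taylor remainder of $\Phi_h$ is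
$$\lambda\sum k_ik_j\big(R_{ij}(z+h,k)-R_{ij}(z,k)\big)=O(|\lambda|\|h\|\|k\|^2).$$
The amplitudes $a(z+h,w)\overline{a(z,w)}$ are smooth uniformly in $h$ and $w$. Lemma 2 with $H=|\lambda|\|h\|$, and the trivial bound when $H$ is bounded, show that the inner integral is at most $C_M(1+|\lambda|\|h\|)^{-M}$.

**Step 5: integrate.** $\int_{E^r}(1+|\lambda|\|h\|)^{-M}dh=O(|\lambda|^{-r})$ in normalized sizes. Take the square root and integrate over the compact range of $w$. All bounds are uniform for $\xi$ in a neighbourhood of $\xi_0$; intersect the finitely many neighbourhoods. $\square$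

**Proof of Theorem B(3).** Let $2d\ge N+2$.

**Step 1: the case $\overline{\mathbf X}=\mathbf V$.** Then $\mathbf X=\mathbf V\setminus0$, and $\omega=b\,dx$ with $b$ regular and nowhere zero on $\mathbf V\setminus0$. As $n=N+1\ge2$, $b$ extends to a polynomial without zeros off the origin. A nonconstant polynomial has a zero set of dimension $n-1\ge1$ or none, and over $\bar E$ it has zeros; so if $b$ were nonconstant, it would vanish somewhere off $0$ or have no zero in $\bar E^n$ except possibly $0$, both impossible. So $b$ is constant and $F$ is a nonzero multiple of $\delta_0$, which is not a function. From now on $\overline{\mathbf X}\ne\mathbf V$.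

**Step 2: choice of $\xi_0$.** We need a rational point of $\mathbf C$ over $\mathbf O$. $\mathbf Z(E)\neq\emptyset$, and the fibre of $\mathbf C$ over a rational point of $\mathbf Z$ is a projective space over $E$; so $\mathbf C(E)\ne\emptyset$. Since $\mathbf C$ is smooth and geometrically irreducible, the analytic implicit function theorem shows that near one of its points $\mathbf C(E)$ is an analytic manifold of full dimension $\dim\mathbf C$, hence is not contained in a proper subvariety. So $\mathbf C(E)$ is Zariski dense, and there is $([x_0],[\xi_0])\in\mathbf C(E)$ with $[\xi_0]\in\mathbf O$. Lift to $x_0\in X$ and $\xi_0\in(T_{x_0}X)^\perp\setminus0$.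

**Step 3: conclusion.** Take $U_0$ from Lemma 8, bounded. Take $g\ge0$ smooth, with compact support in $U_0$ and $g(\xi_0)>0$. By Lemma 8 with $\lambda=\tau^j$, $\sup_{U_0}|F_j|\le CQ^{j(d-(N-\delta)/2)}$. With Lemma 5 and (6), for large $j$,
$$\int_{U_0}|F_j|\,d\xi\ \ge\ \frac{\int g|F_j|^2\,d\xi}{\max g\cdot\sup_{U_0}|F_j|}\ \ge\ c\,\frac{Q^{j(2d-N-1)}}{Q^{j(d-(N-\delta)/2)}}=c\,Q^{\,j\left(d-1-\frac{N+\delta}2\right)} .$$
By (7) the exponent is $\ge0$. So $\|F_j\|_{L^1(B')}\not\to0$ for a ball $B'\supset U_0$, and by Lemma 4 with $p=1$, $F$ is not given by a locally $L^1$ function. $\square$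

Since $d$ and $N$ are integers, parts 1 and 3 cover all cases and give $F\in L^1_{loc}\iff2d\le N+1$; part 1 with $p=2$ and part 2 give $F\in L^2_{loc}\iff2d\le N$. This proves Theorem B.
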